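
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A compact scattered space of weight continuum\\ that need not be a remainder of $\omega$}


\begin{abstract}
Under $\mathrm{MA}+\neg\mathrm{CH}$ every nonempty compact Hausdorff space of weight less than $\mathfrak c$ is the remainder of a compactification of $\omega$. We show that, if ZFC is consistent, $\mathrm{MA}+\neg\mathrm{CH}$ does not imply the corresponding statement for compact scattered spaces of weight $\mathfrak c$. Under $\mathrm{MA}$ we build from the binary tree of height $\mathfrak c$ a compact scattered space $K$ of weight $\mathfrak c$, locally homeomorphic to ordinals below $\mathfrak c$ except at one point, such that a $(\mathfrak c,\mathfrak c)$-gap exists if $K$ is a remainder. Starting from $V=L$ we then construct, by a finite support iteration guided by $\diamondsuit$, a model of $\mathrm{MA}+\mathfrak c=\omega_2$ without $(\mathfrak c,\mathfrak c)$-gaps. PFA also implies that $K$ is not a remainder.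
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are Hausdorff. A \emph{compactification of $\omega$} is a compact space $\gamma\omega$ containing the discrete space $\omega$ as a dense subspace. The space $\gamma\omega\setminus\omega$ is its \emph{remainder}, and we say that $K$ \emph{is a remainder} if it is homeomorphic to the remainder of some compactification of $\omega$. Which compact spaces are remainders?

Write $w(X)$ for the weight of $X$, the least cardinality of a base, and $\mathfrak c=2^{\aleph_0}$. We shall see in Lemma~\ref{lem:embed} that the clopen subsets of a remainder can be represented, injectively and modulo finite sets, by subsets of $\omega$. If a remainder $K$ has a base of clopen sets, this forces $w(K)\le\mathfrak c$. For weights below this bound there is, under $\mathrm{MA}+\neg\mathrm{CH}$, no further obstruction.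

\begin{theorem}[van Douwen and Przymusi\'nski \cite{vDP}]\label{thm:vDP}
Assume $\mathrm{MA}+\neg\mathrm{CH}$. Every nonempty compact space of weight less than $\mathfrak c$ is a remainder.
\end{theorem}

So weight exactly $\mathfrak c$ is the borderline. Frankiewicz \cite{Frankiewicz} showed that it is relatively consistent with $\mathrm{MA}+\neg\mathrm{CH}$ that some compact space of weight $\mathfrak c$ is not a remainder. That space is not scattered; a space is \emph{scattered} if each of its nonempty subspaces has an isolated point. Compact scattered spaces always have a base of clopen sets, since a connected component with more than one point would have no isolated point, and one may hope that they behave better. For $p\in K$ let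
\[
w(K,p)=\min\{w(V): V\text{ is a neighborhood of }p\}
\]
be the local weight at $p$. Correa \cite{Correa} proved, under $\mathrm{MA}+\neg\mathrm{CH}$, that a compact scattered space $K$ of weight $\mathfrak c$ is a remainder if fewer than $\mathfrak c$ of its points have uncountable local weight. The following question is posed in \cite{Source}.

\begin{quote}
\emph{Does $\mathrm{MA}+\neg\mathrm{CH}$ imply that every compact scattered space $K$ with $w(K)=\mathfrak c$ is a remainder?}
\end{quote}

We show that the answer is no (assuming, as always, that ZFC is consistent).

\subsection{Gaps and results}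

The obstruction is expressed by gaps in $\mathcal P(\omega)/\mathrm{fin}$. Write $A\subseteq^*B$ if $A\setminus B$ is finite. Let $\kappa$ be a regular uncountable cardinal. A \emph{$(\kappa,\kappa)$-pregap} is a pair of $\subseteq^*$-increasing (not necessarily strictly) sequences $(A_\xi)_{\xi<\kappa}$, $(B_\xi)_{\xi<\kappa}$ of subsets of $\omega$ such that $A_\xi\cap B_\xi$ is finite for all $\xi$. Then $A_\xi\cap B_\eta$ is finite for all $\xi,\eta$, because $A_\xi\cap B_\eta\subseteq^*A_\zeta\cap B_\zeta$ for $\zeta=\max\{\xi,\eta\}$. A set $Z\subseteq\omega$ \emph{separates} the pregap if $A_\xi\subseteq^*Z$ and $B_\xi\cap Z$ is finite for all $\xi$. A \emph{$(\kappa,\kappa)$-gap} is a pregap that no subset of $\omega$ separates. Uncountability matters here: sequences of length $\omega$ with the same properties are always separated, for instance by $Z=\bigcup_n\bigl(A_n\setminus(B_0\cup\dots\cup B_n)\bigr)$.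

\begin{theorem}\label{thm:A}
Assume $2^{<\mathfrak c}=\mathfrak c$ and $\mathfrak c$ is regular; both hold under $\mathrm{MA}$. There is a compact scattered space $K$ with $w(K)=\mathfrak c$ such that
\begin{enumerate}
\item[(a)] if $K$ is a remainder, then a $(\mathfrak c,\mathfrak c)$-gap exists;
\item[(b)] exactly one point $\infty\in K$ has $w(K,\infty)=\mathfrak c$, and every other point has a clopen neighborhood homeomorphic to an ordinal below $\mathfrak c$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Assume $V=L$, and let $\kappa>\omega_1$ be a regular cardinal with $\mu^\omega<\kappa$ for all $\mu<\kappa$. Then some ccc forcing extension satisfies $\mathrm{MA}$, $\mathfrak c=\kappa$, and ``there is no $(\mathfrak c,\mathfrak c)$-gap''. In particular, $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{MA}+\mathfrak c=\omega_2+{}$there is no $(\mathfrak c,\mathfrak c)$-gap$)$.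
\end{theorem}

\begin{corollary}\label{cor:main}
It is relatively consistent with $\mathrm{MA}+\neg\mathrm{CH}$, with $\mathfrak c=\omega_2$ or with $\mathfrak c=\kappa$ for $\kappa$ as in Theorem~\ref{thm:B}, that some compact scattered space of weight $\mathfrak c$ is not a remainder.
\end{corollary}

\begin{proof}
In the models of Theorem~\ref{thm:B} we have $\mathrm{MA}+\neg\mathrm{CH}$ and no $(\mathfrak c,\mathfrak c)$-gap. By Theorem~\ref{thm:A}(a) the space $K$ is not a remainder there.
\end{proof}

\begin{theorem}\label{thm:C}
Under the assumptions of Theorem~\ref{thm:A}, let $K$ be the space constructed in Section~\ref{sec:space}.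
\begin{enumerate}
\item[(1)] $\mathrm{PFA}$ implies that $K$ is not a remainder.
\item[(2)] $K$ is optimal in local weight: exactly one of its points has local weight $\mathfrak c$, while every compact space of weight $\mathfrak c$ has at least one such point. Under $\mathrm{MA}+\neg\mathrm{CH}$ every nonempty compact open subset of $K\setminus\{\infty\}$ is a remainder.
\item[(3)] If $K$ is not a remainder, then no compact space that maps continuously onto $K$ is a remainder.
\end{enumerate}
\end{theorem}

We do not decide whether the positive answer to the question is also consistent with $\mathrm{MA}+\neg\mathrm{CH}$.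

\subsection{The two ideas}\label{sec:ideas}

\emph{Branches against separators.} Consider the three nodes $\emptyset,0,1$ of the binary tree of height $2$, and let $D_\emptyset,D_0,D_1$ be pairwise disjoint infinite subsets of $\omega$. A branch $f\in2^2$ poses a task for a set $Z_f\subseteq\omega$: at each node $t$ on its way it asks that $D_t\subseteq^*Z_f$ if $f$ turns to $0$ at $t$, and that $D_t\cap Z_f$ be finite if $f$ turns to $1$ at $t$. Thus
\begin{align*}
f=00:&\quad D_\emptyset\cup D_0\subseteq^*Z_f;\\
f=01:&\quad D_\emptyset\subseteq^*Z_f\text{ and }D_0\cap Z_f\text{ is finite};\\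
f=10:&\quad D_1\subseteq^*Z_f\text{ and }D_\emptyset\cap Z_f\text{ is finite};\\
f=11:&\quad (D_\emptyset\cup D_1)\cap Z_f\text{ is finite}.
\end{align*}
Each task can be accomplished, but no set accomplishes two of them: at the node where two branches split, their demands contradict each other. Four branches need four different sets. Likewise, in a tree of any height, a set that accomplishes the task of a branch determines the branch. Since $\omega$ has only $\mathfrak c$ subsets, a tree with more than $\mathfrak c$ branches has a branch whose task is impossible. If the tasks are to separate pregaps, an impossible task is a gap.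

What height is needed? A tree of height $\kappa$ has $2^\kappa$ branches and $2^{<\kappa}$ nodes. We want $2^\kappa>\mathfrak c$ for the counting and $2^{<\kappa}\le\mathfrak c$ for a space of weight $\mathfrak c$. Under $\mathrm{MA}$ we have $2^\lambda=\mathfrak c$ for all infinite $\lambda<\mathfrak c$, so $\kappa=\mathfrak c$ is the only choice. The remaining work in Sections~\ref{sec:space} and~\ref{sec:gap} is to find a Boolean algebra that contains the initial parts of all the tasks and yet has a scattered Stone space.

\emph{Freezing.} To exclude $(\kappa,\kappa)$-gaps from a model of $\mathrm{MA}+\mathfrak c=\kappa$, we turn an initial segment of the gap against the rest of it. In any $(\kappa,\kappa)$-pregap the initial segment below $\alpha<\kappa$ is separated, namely by $A_\alpha$. In the final model there is therefore nothing to exploit. At an intermediate stage of the iteration, however, $A_\alpha$ may not exist yet, and the initial segment below $\alpha$ may be a gap of the intermediate model. If $\alpha$ has cofinality $\omega_1$, a ccc poset can then \emph{freeze} this gap: it makes it impossible to separate in any larger model with the same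 $\omega_1$. When $A_\alpha$ later appears, we have a contradiction. So there cannot have been a $(\kappa,\kappa)$-gap, provided that we froze the correct initial segment at the correct stage. Predicting it is the task of $\diamondsuit$.

\subsection{Background}

\emph{Stone spaces.} For an algebra $\mathcal A$ of subsets of a set, its Stone space is the compact space of ultrafilters of $\mathcal A$, with the sets $[A]=\{U:A\in U\}$, $A\in\mathcal A$, as a base of clopen sets; all its clopen sets are of this form. For infinite $\mathcal A$ its weight is $|\mathcal A|$: by compactness every clopen set is a union of finitely many members of any given base. The clopen set $[A]$ is the Stone space of $\mathcal A{\restriction}A=\{B\in\mathcal A:B\subseteq A\}$.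

\emph{Forcing.} Smaller conditions are stronger. Posets may be preorders, and they are \emph{ccc} if they have no uncountable antichain. $\mathrm{MA}_\lambda$ says that for every ccc poset and every family of $\lambda$ dense sets some filter meets all of them; $\mathrm{MA}$ is $\mathrm{MA}_\lambda$ for all $\lambda<\mathfrak c$. $\mathrm{MA}_{\mathfrak c}$ is false: a filter of finite partial functions from $\omega$ to $2$ that meets, for all $n$ and all $f\in2^\omega$, the dense sets $\{p:n\in\mathrm{dom}(p)\}$ and $\{p:p\not\subseteq f\}$, would have as its union an element of $2^\omega$ different from every element of $2^\omega$. Under $\mathrm{MA}$ we have $2^\lambda=\mathfrak c$ for all infinite $\lambda<\mathfrak c$ (Martin--Solovay), hence $2^{<\mathfrak c}=\mathfrak c$, and $\mathfrak c$ is regular.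

\section{The space}\label{sec:space}

For this section and the next let $\kappa=\mathfrak c$, and assume that $\kappa$ is regular and $2^{<\kappa}=\kappa$.

\subsection{The algebra of turns}

Let $T=\bigcup_{\alpha<\kappa}2^\alpha$, ordered by $\subseteq$; then $|T|=\kappa$. Write $|s|$ for the length of $s$. For $s\in T\cup2^\kappa$ and $i<2$ let
\[
T_i(s)=\{s{\restriction}\xi:\ \xi<|s|,\ s(\xi)=i\}\subseteq T
\]
be the set of nodes at which $s$ turns to $i$. If $s\subseteq t$, then $T_i(s)\subseteq T_i(t)$. Along a branch $f\in2^\kappa$ the sets $T_0(f{\restriction}\xi)$ and $T_1(f{\restriction}\xi)$ therefore increase with $\xi$; they are the initial parts of the task of $f$. Let $s\wedge t$ be the longest common initial segment of $s$ and $t$.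

\begin{lemma}\label{lem:turns}
For all $s,t\in T\cup 2^\kappa$ and $i<2$,
\[
T_i(s)\cap T_i(t)=T_i(s\wedge t),\qquad T_0(s)\cap T_1(t)\subseteq\{s\wedge t\},\qquad T_0(s)\cap T_1(s)=\emptyset .
\]
\end{lemma}

\begin{proof}
Let $r\in T_i(s)\cap T_j(t)$, where $i,j<2$. Then $r=s{\restriction}\xi=t{\restriction}\xi$ with $\xi=|r|<|s|,|t|$, so $\xi\le|s\wedge t|$. If $\xi<|s\wedge t|$, then $i=s(\xi)=t(\xi)=j$ and $r\in T_i(s\wedge t)$. If $\xi=|s\wedge t|$, then $r=s\wedge t$ and $i=s(\xi)\ne t(\xi)=j$. So $i=j$ implies $r\in T_i(s\wedge t)$, and $i\neq j$ implies $r=s\wedge t$. If $s=t$, only the first case can occur, since $\xi<|s|=|s\wedge t|$; then $i=j$. Finally, $T_i(s\wedge t)\subseteq T_i(s)\cap T_i(t)$ by monotonicity.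
\end{proof}

Let $\mathcal A\subseteq\mathcal P(T)$ be the Boolean algebra of sets generated by $\{T_i(s):s\in T,\ i<2\}$, and let $K$ be its Stone space. For $t\in T$ we have $T_0(t^\frown0)=T_0(t)\cup\{t\}$ and $t\notin T_0(t)$, so
\begin{equation}\label{eq:singleton}
\{t\}=T_0(t^\frown0)\setminus T_0(t)\in\mathcal A .
\end{equation}
Hence $|\mathcal A|=|T|=\kappa$, and $K$ is compact with $w(K)=\mathfrak c$. The singletons $\{t\}$ play the role of the sets $D_t$ in Section~\ref{sec:ideas}.

\subsection{Local structure, scatteredness, local weight}

The point of Lemma~\ref{lem:turns} is that a generator leaves only a very simple trace on another one.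

\begin{lemma}\label{lem:local}
Let $s\in T$, $i<2$, and $T_i(s)\ne\emptyset$. Then $[T_i(s)]$ is homeomorphic to $[1,\delta]$ with the order topology, where $\delta<\kappa$ is the order type of $T_i(s)$ under $\subseteq$. In particular, $[T_i(s)]$ is homeomorphic to an ordinal below $\kappa$, it is scattered, and its weight is less than $\kappa$.
\end{lemma}

\begin{proof}
The set $T_i(s)$ is well-ordered by $\subseteq$, and $\delta\le|s|<\kappa$. The algebra $\mathcal A{\restriction}T_i(s)$ is generated by the traces $T_j(t)\cap T_i(s)$. By Lemma~\ref{lem:turns} the trace is $T_i(s\wedge t)$, an initial segment of $T_i(s)$, if $j=i$, and it has at most one element if $j\ne i$. Conversely, every proper initial segment of $T_i(s)$ is such a trace: if $s{\restriction}\xi$ is the least element of $T_i(s)$ not in it, then it equals $T_i(s{\restriction}\xi)$. Singletons are differences of two initial segments. So $\mathcal A{\restriction}T_i(s)$ is generated by the initial segments of $T_i(s)$, and it is isomorphic to the algebra $\mathcal I$ of subsets of $\delta$ generated by the sets $[0,\beta)$, $\beta\le\delta$.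

For an ultrafilter $U$ of $\mathcal I$ let $\beta(U)=\min\{\beta\le\delta:[0,\beta)\in U\}$. This is defined because $[0,\delta)\in U$, and $\beta(U)\ge1$ because $\emptyset\notin U$. Conversely, let $\beta\in[1,\delta]$. An ultrafilter $U$ with $\beta(U)=\beta$ must contain all sets $[\gamma,\beta)$, $\gamma<\beta$. These sets are nonempty and linearly ordered by inclusion, and they decide every generator: $[0,\beta')$ contains $[0,\beta)$ if $\beta'\ge\beta$, and is disjoint from $[\beta',\beta)$ if $\beta'<\beta$. So they generate an ultrafilter $U_\beta$, and $U_\beta$ is the only ultrafilter $U$ with $\beta(U)=\beta$. Thus $U\mapsto\beta(U)$ is a bijection onto $[1,\delta]$. It takes the clopen set given by $[0,\beta)$ to $[1,\beta]$. Hence the clopen sets of the Stone space correspond to the algebra generated by the sets $[1,\beta]$, $\beta\le\delta$, and this algebra is a base of the order topology on $[1,\delta]$.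

The order type of $[1,\delta]$ is $\delta$ if $\delta$ is finite and $\delta+1$ otherwise, hence below $\kappa$. Ordinals are scattered, since the least element of a nonempty set $Y$ of ordinals is isolated in $Y$. The weight of $[1,\delta]$ is at most $|\delta|+\omega<\kappa$.
\end{proof}

\begin{lemma}\label{lem:infty}
There is exactly one point $\infty\in K$ that lies in no $[T_i(s)]$, $s\in T$, $i<2$. The space $K$ is scattered.
\end{lemma}

\begin{proof}
An ultrafilter of $\mathcal A$ is determined by the generators it contains, so at most one contains none of them. One exists, because $T$ is not the union of finitely many generators: a set $T_i(s)$ contains at most one node of each level $2^n$, so $m$ generators do not cover $2^n$ if $2^n>m$. Hence the complements of the generators have the finite intersection property.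

Let $\emptyset\neq Y\subseteq K$. If $Y=\{\infty\}$, then $\infty$ is isolated in $Y$. Otherwise $Y$ meets some $[T_i(s)]$. By Lemma~\ref{lem:local}, $Y\cap[T_i(s)]$ has an isolated point, and it is isolated in $Y$ since $[T_i(s)]$ is open.
\end{proof}

\begin{lemma}\label{lem:weight}
Every compact space of weight $\mathfrak c$ has a point of local weight $\mathfrak c$. In $K$, the point $\infty$ is the only one.
\end{lemma}

\begin{proof}
Local weight never exceeds weight. If all points of a compact space $X$ had local weight less than $\mathfrak c$, then $X$ would be a union of finitely many open subspaces of weight less than $\mathfrak c$, and the union of their bases would be a base of $X$ of size less than $\mathfrak c$. In $K$, points other than $\infty$ have local weight less than $\mathfrak c$ by Lemma~\ref{lem:local}, so $w(K,\infty)=\mathfrak c$.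
\end{proof}

This proves everything in Theorem~\ref{thm:A} except (a).

\section{A remainder yields a gap}\label{sec:gap}

If $K$ is a remainder, its clopen algebra embeds into $\mathcal P(\omega)/\mathrm{fin}$. This turns every branch of the tree into a pregap, and the counting argument of Section~\ref{sec:ideas} applies.

\begin{lemma}\label{lem:embed}
Let $\gamma\omega$ be a compactification of $\omega$ with remainder $X$. For every clopen $C\subseteq X$ there is $c\subseteq\omega$ such that $C\cup c$ is clopen in $\gamma\omega$. The class $\varphi(C)$ of $c$ in $\mathcal P(\omega)/\mathrm{fin}$ depends only on $C$, and $\varphi$ is an injective homomorphism from the algebra of clopen subsets of $X$ to $\mathcal P(\omega)/\mathrm{fin}$.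
\end{lemma}

\begin{proof}
Each $n\in\omega$ is isolated in $\gamma\omega$: if $U$ is open with $U\cap\omega=\{n\}$, then $U$ is contained in the closure of $U\cap\omega$ by density, so $U=\{n\}$. Hence $X$ is closed in $\gamma\omega$, and so are $C$ and $X\setminus C$. Choose disjoint open sets $U\supseteq C$ and $U'\supseteq X\setminus C$ in $\gamma\omega$. Then $U=C\cup c$ with $c=U\cap\omega$. The set $\gamma\omega\setminus(U\cup U')$ is a compact subset of $\omega$, hence finite. So the complement of $U$ is the union of $U'$ and finitely many isolated points, and $U$ is clopen.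

If $C\cup c$ and $C\cup c'$ are both clopen, then so is their symmetric difference $c\mathbin{\triangle}c'$; being a compact subset of $\omega$, it is finite. So $\varphi$ is well defined. Unions and complements of clopen sets are clopen, so $\varphi$ is a homomorphism. If $\varphi(C)=0$, then $c$ is finite and $C$ is open in $\gamma\omega$; since $C$ misses the dense set $\omega$, it is empty.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Suppose that $K$ is a remainder. The clopen algebra of $K$ is isomorphic to $\mathcal A$, so Lemma~\ref{lem:embed} gives an injective homomorphism $\varphi:\mathcal A\to\mathcal P(\omega)/\mathrm{fin}$. Choose representatives $a_i(s)\subseteq\omega$ of $\varphi(T_i(s))$ and $D_t\subseteq\omega$ of $\varphi(\{t\})$, for $s,t\in T$ and $i<2$. Each $D_t$ is infinite, since $\varphi$ is injective.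

Let $f\in2^\kappa$ be a branch. The sets $T_i(f{\restriction}\xi)$ increase with $\xi$, and $T_0(f{\restriction}\xi)\cap T_1(f{\restriction}\xi)=\emptyset$ by Lemma~\ref{lem:turns}. So
\[
(a_0(f{\restriction}\xi))_{\xi<\kappa},\qquad(a_1(f{\restriction}\xi))_{\xi<\kappa}
\]
is a $(\kappa,\kappa)$-pregap. Let $\mathcal S\subseteq2^\kappa$ be the set of branches whose pregap is separated, and choose a separating set $Z_f$ for each $f\in\mathcal S$.

Let $f\neq g$ be in $\mathcal S$, and put $t=f\wedge g$ and $\eta=|t|+1$. We may assume $f(|t|)=0$ and $g(|t|)=1$. Then $t\in T_0(f{\restriction}\eta)$ and $t\in T_1(g{\restriction}\eta)$. Hence $D_t\subseteq^*a_0(f{\restriction}\eta)\subseteq^*Z_f$, while $D_t\subseteq^*a_1(g{\restriction}\eta)$ and $a_1(g{\restriction}\eta)\cap Z_g$ is finite. So $D_t\cap Z_g$ is finite, and as $D_t$ is infinite, $Z_f\ne Z_g$.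

So $f\mapsto Z_f$ is injective, and $|\mathcal S|\le\mathfrak c<2^{\mathfrak c}=|2^\kappa|$. For each of the $2^{\mathfrak c}$ branches outside $\mathcal S$ the pregap is a $(\mathfrak c,\mathfrak c)$-gap.
\end{proof}

The hypothesis $2^{<\mathfrak c}=\mathfrak c$ was used only for $|T|=\mathfrak c$, hence for $w(K)=\mathfrak c$. Regularity of $\mathfrak c$ is part of the definition of a $(\mathfrak c,\mathfrak c)$-gap.

\section{Freezing a gap of length $\omega_1$}\label{sec:freeze}

Let $(A_\xi)$ and $(B_\xi)$ be families of subsets of $\omega$ with the same index set. We say that $\xi$ and $\eta$ \emph{cross} if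
\[
(A_\xi\cap B_\eta)\cup(A_\eta\cap B_\xi)\neq\emptyset .
\]
If $A_\xi\setminus m\subseteq Z$ and $B_\xi\cap Z\subseteq m$ for some fixed $m$ and all $\xi$, then all crossings must take place below $m$, where there is room for only finitely many patterns. This is why an uncountable family of crossing indices prevents separation.

\begin{lemma}\label{lem:cross}
Let $H$ be uncountable, and let $A_\xi,B_\xi\subseteq\omega$ $(\xi\in H)$ satisfy $A_\xi\cap B_\xi=\emptyset$. If any two distinct elements of $H$ cross, then no $Z\subseteq\omega$ satisfies $A_\xi\subseteq^*Z$ and $|B_\xi\cap Z|<\omega$ for all $\xi\in H$.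
\end{lemma}

\begin{proof}
Suppose $Z$ does. For each $\xi\in H$ there is $m$ with $A_\xi\setminus m\subseteq Z$ and $B_\xi\cap Z\subseteq m$. Since $H$ is uncountable, two distinct $\xi,\eta\in H$ have the same $m$ and satisfy $A_\xi\cap m=A_\eta\cap m=a$ and $B_\xi\cap m=B_\eta\cap m=b$. Then $A_\xi\cap B_\eta\cap m=a\cap b=A_\xi\cap B_\xi\cap m=\emptyset$. Moreover, $A_\xi\setminus m\subseteq Z$, while $B_\eta\setminus m$ is disjoint from $Z$. So $A_\xi\cap B_\eta=\emptyset$, and in the same way (exchange $\xi$ and $\eta$) $A_\eta\cap B_\xi=\emptyset$. Hence $\xi$ and $\eta$ do not cross, a contradiction.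
\end{proof}

A countable $H$ would not suffice: for $A_n=\{n\}$ and $B_n=\{0,\dots,n-1\}$ any two indices cross, but all sets are finite and every $Z$ separates.

The conclusion of Lemma~\ref{lem:cross} persists to every larger model in which $H$ is still uncountable, because crossing is absolute. So in order to freeze a gap we force such a set $H$ by finite approximations. That the given pregap is a gap is exactly what makes this forcing ccc.

\begin{lemma}\label{lem:freeze}
Let $(A_\xi)_{\xi<\omega_1},(B_\xi)_{\xi<\omega_1}$ be an $(\omega_1,\omega_1)$-gap with $A_\xi\cap B_\xi=\emptyset$ for all $\xi$. Let $R$ be the set of all finite $F\subseteq\omega_1$ such that any two distinct elements of $F$ cross, ordered by reverse inclusion. Then $R$ is ccc, and some condition of $R$ forces that the union $\dot H$ of the generic filter is uncountable. Any two distinct elements of $\dot H$ cross.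
\end{lemma}

\begin{proof}
\emph{$R$ is ccc.} Given uncountably many conditions, use the $\Delta$-system lemma to thin them to an uncountable family of conditions $F_\zeta$ with $F_\zeta\cap F_{\zeta'}=r$ for $\zeta\neq\zeta'$ and with $F_\zeta\setminus r\neq\emptyset$. Two such conditions are compatible if and only if $F_\zeta\cup F_{\zeta'}\in R$, that is, if all pairs in $(F_\zeta\setminus r)\times(F_{\zeta'}\setminus r)$ cross. We want a single number to witness all these crossings. Let $\xi_\zeta=\min(F_\zeta\setminus r)$. These ordinals are distinct. As the two sequences are $\subseteq^*$-increasing and each $F_\zeta$ is finite, we can thin the family further, keeping it uncountable, so that for one fixed $m$ and all $\zeta$,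
\begin{equation}\label{eq:m}
A_{\xi_\zeta}\setminus m\subseteq A_\xi\quad\text{and}\quad B_{\xi_\zeta}\setminus m\subseteq B_\xi\qquad\text{for all }\xi\in F_\zeta\setminus r .
\end{equation}
Put $Z=\bigcup_\zeta(A_{\xi_\zeta}\setminus m)$. The ordinals $\xi_\zeta$ are uncountably many, hence cofinal in $\omega_1$, so $A_\xi\subseteq^*Z$ for all $\xi<\omega_1$. But $Z$ does not separate the gap, so $B_\eta\cap Z$ is infinite for some $\eta$. Choose $\zeta'$ with $\xi_{\zeta'}\ge\eta$. Then $B_{\xi_{\zeta'}}\cap Z$ is infinite, so it has an element $k$. By the definition of $Z$ we have $k\ge m$, and there is $\zeta$ with $k\in A_{\xi_\zeta}$. Since $A_{\xi_{\zeta'}}\cap B_{\xi_{\zeta'}}=\emptyset$, we have $\zeta\neq\zeta'$. By \eqref{eq:m}, $k\in A_\xi\cap B_{\xi'}$ for all $\xi\in F_\zeta\setminus r$ and $\xi'\in F_{\zeta'}\setminus r$. So $F_\zeta\cup F_{\zeta'}\in R$.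

\emph{$\dot H$ can be uncountable.} Suppose that every condition forces $\dot H$ to be countable. Since $R$ preserves $\omega_1$, it is forced that $\dot H$ has a bound below $\omega_1$. By ccc, a name of such a bound has only countably many possible values, so there is $\gamma<\omega_1$ such that $\dot H\subseteq\gamma$ is forced. But $\{\gamma\}\in R$ forces $\gamma\in\dot H$, a contradiction. So some condition does not force $\dot H$ to be countable, and an extension of it forces $\dot H$ to be uncountable.

\emph{Crossing.} If $\xi,\eta\in\dot H$ are distinct, there is a condition $F\ni\xi,\eta$ in the generic filter, so $\xi$ and $\eta$ cross.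
\end{proof}

For a separated pregap $R$ need not be ccc: if $A_\xi=\omega$ and $B_\xi=\emptyset$ for all $\xi$, no two indices cross, and the conditions $\{\xi\}$ form an uncountable antichain.

\section{A model of MA without $(\mathfrak c,\mathfrak c)$-gaps}\label{sec:model}

In this section we prove Theorem~\ref{thm:B}. Assume $V=L$, which is consistent relative to ZFC by G\"odel. Let $\kappa>\omega_1$ be regular with $\mu^\omega<\kappa$ for all $\mu<\kappa$. By GCH, $\kappa=\omega_2$ is such a cardinal, which gives the second statement of the theorem. Also by GCH, $\kappa^{<\kappa}=\kappa$. Let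
\[
S=\{\alpha<\kappa:\mathrm{cf}(\alpha)=\omega_1\},
\]
which is stationary in $\kappa$. By a theorem of Jensen, $V=L$ implies $\diamondsuit_\kappa(S)$: there is a sequence $\langle X_\alpha:\alpha\in S\rangle$ with $X_\alpha\subseteq\alpha$ such that for every $X\subseteq\kappa$ the set $\{\alpha\in S:X\cap\alpha=X_\alpha\}$ is stationary.

Let $\mathrm{Fn}(\alpha,\beta)$ be the set of finite partial functions from $\alpha$ to $\beta$. The sets $X_\alpha$ will guess names, coded by a fixed bijection
\[
c:\kappa\to2\times\kappa\times\omega\times\mathrm{Fn}(\kappa,\kappa).
\]
The set $C_0$ of all $\alpha<\kappa$ with $c[\alpha]=2\times\alpha\times\omega\times\mathrm{Fn}(\alpha,\alpha)$ is club in $\kappa$.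

The iteration does two things: at stages outside $S$ it forces $\mathrm{MA}$, and at stages $\alpha\in S$ it freezes the pair of sequences guessed by $X_\alpha$, if this is a gap of the current model.

\subsection{The iteration}

We define a finite support iteration $\langle\mathbb P_\alpha,\dot{\mathbb Q}_\alpha:\alpha<\kappa\rangle$ with limit $\mathbb P_\kappa$, together with ordinals $0<\mu_\alpha<\kappa$ in $V$, such that $\dot{\mathbb Q}_\alpha$ is forced to be a ccc preorder on the set $\mu_\alpha$ with largest element $0$ (that is, $x\le0$ for all $x\in\mu_\alpha$). The \emph{trivial} preorder on $\mu$ is the one in which $x\le y$ for all $x,y\in\mu$. All $\mathbb P_\alpha$ are ccc, being finite support iterations of ccc posets, and thus preserve cardinals and cofinalities. Write $G_\alpha$ for the generic filter of $\mathbb P_\alpha$.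

\emph{Concrete conditions.} For $\alpha\le\kappa$ let $D_\alpha$ be the set of finite functions $p$ with $\mathrm{dom}(p)\subseteq\alpha$ and $0<p(\beta)<\mu_\beta$ for $\beta\in\mathrm{dom}(p)$. We identify $p\in D_\alpha$ with the condition of $\mathbb P_\alpha$ that has support $\mathrm{dom}(p)$ and whose coordinate at $\beta$ is the canonical name of $p(\beta)$. Then $D_\alpha$ is dense in $\mathbb P_\alpha$. To see this, let $q\in\mathbb P_\alpha$ have nonempty support with maximum $\beta$, and argue by induction on $\beta$: extend $q{\restriction}\beta$ to a condition that decides $q(\beta)=\check\gamma$, and extend this to some $p\in D_\beta$; then $p\cup\{(\beta,\gamma)\}$ (or $p$, if $\gamma=0$) is in $D_\alpha$ and extends $q$.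

Clearly $D_\alpha=D_\kappa\cap\mathrm{Fn}(\alpha,\kappa)$, and $p\in G_\kappa$ if and only if $p\in G_\alpha$, for $p\in D_\alpha$. If $\alpha<\kappa$, then $\sup_{\beta<\alpha}\mu_\beta<\kappa$ by regularity, so $|D_\alpha|<\kappa$.

\emph{Nice names.} For $I\in V$, a nice $\mathbb P_\alpha$-name of a subset of $I$ is a family $(W_x)_{x\in I}$ of antichains of $\mathbb P_\alpha$ with $W_x\subseteq D_\alpha$; it names the set $\{x\in I:W_x\cap G_\alpha\ne\emptyset\}$. Every subset of $I$ in $V[G_\alpha]$ has such a name, and all the $W_x$ are countable. A nice $\mathbb P_\beta$-name is a nice $\mathbb P_\alpha$-name for all $\alpha\ge\beta$, with the same meaning.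

\emph{Stages $\alpha\notin S$: bookkeeping for $\mathrm{MA}$, as in Solovay--Tennenbaum.} Fix a map $e:\kappa\setminus S\to\kappa\times\kappa$ that takes each value unboundedly often. When $\mathbb P_\beta$ has been defined, list as $(\mu_{\beta,\gamma},\dot\rho_{\beta,\gamma})$, $\gamma<\kappa$, all pairs consisting of an ordinal $\mu$ with $0<\mu<\kappa$ and a nice $\mathbb P_\beta$-name of a binary relation on $\mu$. There are at most $\kappa^{<\kappa}=\kappa$ such pairs. At stage $\alpha\notin S$ let $e(\alpha)=(\beta,\gamma)$. If $\beta\le\alpha$, let $\mu_\alpha=\mu_{\beta,\gamma}$; in $V[G_\alpha]$ let $\mathbb Q_\alpha$ be $\mu_\alpha$ with the relation named by $\dot\rho_{\beta,\gamma}$ if this is a ccc preorder with largest element $0$, and the trivial preorder on $\mu_\alpha$ otherwise. If $\beta>\alpha$, let $\mu_\alpha=1$ and let $\mathbb Q_\alpha$ be trivial.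

\emph{Stages $\alpha\in S$: freezing.} Let $\mu_\alpha=\omega_1$ in all cases. If $\alpha\notin C_0$ or $D_\alpha\not\subseteq\mathrm{Fn}(\alpha,\alpha)$, let $\mathbb Q_\alpha$ be trivial. Otherwise read $X_\alpha$ as a name of two sequences: put $E_\alpha=c[X_\alpha]\cap(2\times\alpha\times\omega\times D_\alpha)$, and in $V[G_\alpha]$ let
\[
A^i_\xi=\{n:\exists p\in G_\alpha\ (i,\xi,n,p)\in E_\alpha\}\qquad(i<2,\ \xi<\alpha).
\]
Consider the following condition.
\begin{quote}
$(*)_\alpha$ In $V[G_\alpha]$, the sequences $(A^0_\xi)_{\xi<\alpha}$ and $(A^1_\xi)_{\xi<\alpha}$ are $\subseteq^*$-increasing, $A^0_\xi\cap A^1_\xi$ is finite for all $\xi<\alpha$, and no $Z\subseteq\omega$ in $V[G_\alpha]$ satisfies $A^0_\xi\subseteq^*Z$ and $|A^1_\xi\cap Z|<\omega$ for all $\xi<\alpha$.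
\end{quote}
If $(*)_\alpha$ fails, let $\mathbb Q_\alpha$ be trivial. Suppose that it holds. Fix in $V$ a sequence $\langle\alpha_\nu:\nu<\omega_1\rangle$ that is increasing and cofinal in $\alpha$. Since $A^1_\xi\setminus A^0_\xi$ differs from $A^1_\xi$ by a finite set, and since a set that separates a cofinal subsequence separates the whole,
\[
(A^0_{\alpha_\nu})_{\nu<\omega_1},\qquad(A^1_{\alpha_\nu}\setminus A^0_{\alpha_\nu})_{\nu<\omega_1}
\]
is in $V[G_\alpha]$ an $(\omega_1,\omega_1)$-gap as in Lemma~\ref{lem:freeze}. Let $R$ be the corresponding ccc poset, and let $F\in R$ force $\dot H$ to be uncountable. The poset $\{F'\in R:F'\le F\}$ has size exactly $\omega_1$: it consists of finite subsets of $\omega_1$, and if it were countable, then $F$ would force $\dot H$ to be countable. So it can be copied to the set $\omega_1$ with $F$ becoming $0$; this copy is $\mathbb Q_\alpha$.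

This completes the definition.

\subsection{MA and the value of the continuum}

We have $|D_\kappa|\le\kappa$, so there are at most $\kappa^\omega=\kappa$ nice $\mathbb P_\kappa$-names of subsets of $\omega$, and $\mathfrak c\le\kappa$ in $V[G_\kappa]$.

Let $\omega\le\lambda<\kappa$. It is standard that $\mathrm{MA}_\lambda$ reduces to posets of size at most $\lambda$. Adding a largest element if necessary, we consider in $V[G_\kappa]$ a ccc preorder $\mathbb Q$ on an ordinal $\mu$, $0<\mu<\kappa$, with largest element $0$, and $\lambda$ dense subsets of $\mathbb Q$. The order relation and the dense sets have nice names consisting of fewer than $\kappa$ countable antichains contained in $D_\kappa$. Since $\kappa$ is regular, the domains of the conditions involved are bounded by some $\beta<\kappa$, so $\mathbb Q$ and the dense sets lie in $V[G_\beta]$, and $\mathbb Q$ is named by $(\mu_{\beta,\gamma},\dot\rho_{\beta,\gamma})$ for some $\gamma$. Choose $\alpha\ge\beta$ in $\kappa\setminus S$ with $e(\alpha)=(\beta,\gamma)$. An uncountable antichain of $\mathbb Q$ in $V[G_\alpha]$ would be one in $V[G_\kappa]$, because $\omega_1$ is preserved. So $\mathbb Q$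 is ccc in $V[G_\alpha]$, and $\mathbb Q_\alpha=\mathbb Q$. The generic filter added at stage $\alpha$ meets all the given dense sets.

Thus $\mathrm{MA}_\lambda$ holds in $V[G_\kappa]$ for all infinite $\lambda<\kappa$. Since $\mathrm{MA}_{\mathfrak c}$ fails, $\mathfrak c\ge\kappa$. So $\mathfrak c=\kappa$, and $\mathrm{MA}$ holds.

\subsection{There is no gap}

Suppose that there is a $(\kappa,\kappa)$-gap in $V[G_\kappa]$. Taking nice names for all its members, we find $p_0\in D_\kappa\cap G_\kappa$ and $E\subseteq2\times\kappa\times\omega\times D_\kappa$ in $V$ such that for each $(i,\xi,n)$ there are only countably many $p$ with $(i,\xi,n,p)\in E$, and $p_0$ forces that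
\[
A_\xi=\{n:\exists p\in\dot G_\kappa\ (0,\xi,n,p)\in E\},\qquad
B_\xi=\{n:\exists p\in\dot G_\kappa\ (1,\xi,n,p)\in E\}\qquad(\xi<\kappa)
\]
form a $(\kappa,\kappa)$-gap.

\emph{Reflection.} We look for $\alpha\in S$ such that the initial segment of the gap below $\alpha$ is in $V[G_\alpha]$ and not separated there. Let $\beta<\kappa$, and let $\dot Z$ be a nice $\mathbb P_\beta$-name of a subset of $\omega$. Then $p_0$ forces that some $\eta<\kappa$ satisfies $A_\eta\not\subseteq^*\dot Z$ or $|B_\eta\cap\dot Z|=\omega$. By ccc and regularity of $\kappa$ there is $\xi(\dot Z)<\kappa$ such that $p_0$ forces that there is such an $\eta<\xi(\dot Z)$. For fixed $\beta$ there are at most $(|D_\beta|+\omega)^\omega<\kappa$ such names. Here we use that $\mu^\omega<\kappa$ for $\mu<\kappa$; it follows that for each $\beta$ the ordinals $\xi(\dot Z)$ are bounded below $\kappa$. By closing off we obtain a club $C\subseteq C_0$ such that for all $\alpha\in C$: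
\begin{enumerate}
\item[(i)] $p_0\in D_\alpha\subseteq\mathrm{Fn}(\alpha,\alpha)$;
\item[(ii)] if $(i,\xi,n,p)\in E$ and $\xi<\alpha$, then $p\in D_\alpha$;
\item[(iii)] if $\beta<\alpha$ and $\dot Z$ is a nice $\mathbb P_\beta$-name of a subset of $\omega$, then $\xi(\dot Z)<\alpha$.
\end{enumerate}
Indeed, $D_\alpha\subseteq\mathrm{Fn}(\alpha,\alpha)$ holds if $\mu_\beta\le\alpha$ for all $\beta<\alpha$; and for (ii) note that for each $\xi$ only countably many $p$ occur in $E$ together with $\xi$, so their domains are bounded below $\kappa$.

\emph{Guessing.} Let $X=c^{-1}[E]$, and choose $\alpha\in C\cap S$ with $X\cap\alpha=X_\alpha$. Since $\alpha\in C_0$,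
\[
c[X_\alpha]=E\cap c[\alpha]=E\cap\bigl(2\times\alpha\times\omega\times\mathrm{Fn}(\alpha,\alpha)\bigr)=\{(i,\xi,n,p)\in E:\xi<\alpha\},
\]
where the last equality holds by (ii) and (i). By (ii) this set is also equal to $E_\alpha$. A condition $p\in D_\alpha$ is in $G_\kappa$ if and only if it is in $G_\alpha$, so the sequences considered at stage $\alpha$ are exactly $(A_\xi)_{\xi<\alpha}$ and $(B_\xi)_{\xi<\alpha}$.

\emph{The initial segment is a gap in $V[G_\alpha]$.} We check $(*)_\alpha$. The sequences are $\subseteq^*$-increasing with $A_\xi\cap B_\xi$ finite, because this is so in $V[G_\kappa]$. Let $Z\subseteq\omega$ be in $V[G_\alpha]$. A nice $\mathbb P_\alpha$-name of $Z$ involves only countably many conditions, each with finite domain. As $\mathrm{cf}(\alpha)=\omega_1$, these domains are bounded by some $\beta<\alpha$, and the name is a nice $\mathbb P_\beta$-name $\dot Z$. Since $p_0\in G_\kappa$, there is $\eta<\xi(\dot Z)$ with $A_\eta\not\subseteq^*Z$ or $|B_\eta\cap Z|=\omega$; and $\xi(\dot Z)<\alpha$ by (iii). So $Z$ does not separate.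

\emph{Contradiction.} By $(*)_\alpha$ the gap was frozen at stage $\alpha$: in $V[G_{\alpha+1}]$ there is an uncountable $H\subseteq\omega_1$ such that any two distinct elements of $H$ cross with respect to the families
\[
A_{\alpha_\nu},\quad B_{\alpha_\nu}\setminus A_{\alpha_\nu}\qquad(\nu\in H).
\]
In $V[G_\kappa]$ the set $H$ is still uncountable. But there we also have the set $Z=A_\alpha$, and for all $\nu$ we have $A_{\alpha_\nu}\subseteq^*Z$, and $B_{\alpha_\nu}\cap Z$ is finite since $B_{\alpha_\nu}\subseteq^*B_\alpha$ and $A_\alpha\cap B_\alpha$ is finite. This contradicts Lemma~\ref{lem:cross}. So $V[G_\kappa]$ contains no $(\kappa,\kappa)$-gap, and Theorem~\ref{thm:B} is proved.\qed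

\medskip
The cofinality $\omega_1$ of $\alpha$ entered twice: it ensures that every subset of $\omega$ in $V[G_\alpha]$ already appears before stage $\alpha$, and it makes Lemma~\ref{lem:freeze} applicable.

\section{Proof of Theorem~\ref{thm:C}}

\subsection{PFA}

$\mathrm{PFA}$ says that for every proper poset and every family of $\omega_1$ dense sets some filter meets all of them. It implies $\mathrm{MA}$ and $\mathfrak c=\omega_2$ (Todor\v cevi\'c, Veli\v ckovi\'c). So, by Theorem~\ref{thm:A}, part (1) of Theorem~\ref{thm:C} follows from the next proposition. The idea is again freezing. This time the whole gap is given the length $\omega_1$ by collapsing $\omega_2$, and $\mathrm{PFA}$ brings the frozen part back to $V$.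

\begin{proposition}
$\mathrm{PFA}$ implies that there is no $(\omega_2,\omega_2)$-gap.
\end{proposition}

\begin{proof}
Let $(A_\xi)_{\xi<\omega_2},(B_\xi)_{\xi<\omega_2}$ be one. Replacing $B_\xi$ by $B_\xi\setminus A_\xi$, we may assume $A_\xi\cap B_\xi=\emptyset$ for all $\xi$. Let $\mathbb P=\mathrm{Col}(\omega_1,\omega_2)$ be the $\sigma$-closed poset of countable partial functions from $\omega_1$ to $\omega_2$. It adds no new countable sequences of elements of $V$. Hence in $V^{\mathbb P}$ the cardinal $\omega_1$ is preserved, and there are no new subsets of $\omega$, so the pair of sequences is still not separated. The ordinal $\omega_2^V$ has cardinality $\omega_1$ and still has uncountable cofinality, so its cofinality is $\omega_1$. Apply Lemma~\ref{lem:freeze} in $V^{\mathbb P}$ to a cofinal subsequence of type $\omega_1$, which is not separated either, and let $\dot R$ name the resulting ccc poset below a condition forcing $\dot H$ to be uncountable. Enumerating $\dot H$ in type $\omega_1$ and passing back to the original indices, we obtain a name $\dot g$ of an injection from $\omega_1$ to $\omega_2^V$ such that $\dot g(\nu)$ and $\dot g(\nu')$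 are forced to cross whenever $\nu\neq\nu'$.

The iteration $\mathbb P*\dot R$ of a $\sigma$-closed and a ccc poset is proper. By $\mathrm{PFA}$ there is a filter that meets, for each $\nu<\omega_1$, the dense set of conditions deciding $\dot g(\nu)$. Let $g(\nu)$ be the value decided by a condition in the filter. For $\nu\ne\nu'$ some condition in the filter decides both $\dot g(\nu)$ and $\dot g(\nu')$. It forces that $g(\nu)\ne g(\nu')$ and that they cross; both statements concern objects of $V$ and are absolute, so they are true. Hence $H=\mathrm{ran}(g)\subseteq\omega_2$ is uncountable, and any two distinct elements of $H$ cross. Since $|H|=\omega_1$, we can choose $\alpha<\omega_2$ above all elements of $H$. Then $A_\xi\subseteq^*A_\alpha$ and $B_\xi\cap A_\alpha$ is finite for all $\xi\in H$, contradicting Lemma~\ref{lem:cross}.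
\end{proof}

\subsection{Local weight}

The statements on local weight in Theorem~\ref{thm:C}(2) are Lemma~\ref{lem:weight}. A compact open set $W\subseteq K\setminus\{\infty\}$ is covered by finitely many of the open sets $[T_i(s)]$, so $w(W)<\mathfrak c$ by Lemma~\ref{lem:local}. Under $\mathrm{MA}+\neg\mathrm{CH}$ it is a remainder by Theorem~\ref{thm:vDP}, if $W\ne\emptyset$. So the obstruction is concentrated at the single point $\infty$.

\begin{remark}
Assume $\mathrm{MA}+\neg\mathrm{CH}$. If $K$ is not a remainder, then Correa's theorem \cite{Correa} implies that $K$ has at least $\mathfrak c$ points of uncountable local weight. Such points can always be found directly. Let $s\in2^{\omega_1}$ be such that $T_0(s)$ is uncountable, hence of order type $\omega_1$; note that $s\in T$ because $\omega_1<\mathfrak c$. Let $p_s$ be the last point of $[T_0(s)]\cong[1,\omega_1]$. Every neighborhood of $p_s$ contains uncountably many isolated points, so $w(K,p_s)>\omega$. If $s'\neq s$ is another such sequence, then $T_0(s)\cap T_0(s')=T_0(s\wedge s')$ is a bounded initial segment of $T_0(s)$, so it does not belong to the ultrafilter $p_s$; hence $T_0(s')\notin p_s$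 and $p_s\ne p_{s'}$. There are $2^{\omega_1}=\mathfrak c$ such $s$, for instance all that are $0$ at even ordinals and arbitrary at odd ones.
\end{remark}

\subsection{Preimages}

Part (3) of Theorem~\ref{thm:C} follows from a general fact: continuous images of remainders are remainders. One glues $M$ to $\omega$ along the given map.

\begin{lemma}
Let $L$ be a remainder, and let $h:L\to M$ be a continuous map onto a compact space $M$. Then $M$ is a remainder.
\end{lemma}

\begin{proof}
Let $\gamma\omega$ be a compactification of $\omega$ with remainder $L$. Recall that the points of $\omega$ are isolated in $\gamma\omega$ and that $L$ is closed. Let $\delta\omega=\omega\cup M$ (a disjoint union) carry the quotient topology of the map $\pi:\gamma\omega\to\delta\omega$ that is the identity on $\omega$ and equal to $h$ on $L$. Then $\delta\omega$ is compact, $\omega=\pi[\omega]$ is dense in it, and each $\{n\}$ is clopen in it.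

\emph{$\delta\omega$ is Hausdorff.} It remains to separate two points $x\ne y$ of $M$. Choose open neighborhoods $O_x,O_y$ in $M$ with disjoint closures. The preimages under $h$ of these closures are disjoint closed subsets of $\gamma\omega$; let $U_x,U_y$ be disjoint open sets in $\gamma\omega$ containing them. Then
\[
U_x\setminus\bigl(L\setminus h^{-1}[O_x]\bigr)=(U_x\cap\omega)\cup h^{-1}[O_x]
\]
is open in $\gamma\omega$, and it is the full preimage under $\pi$ of $(U_x\cap\omega)\cup O_x$. So the latter set is open in $\delta\omega$, and so is $(U_y\cap\omega)\cup O_y$. They are disjoint and contain $x$ and $y$.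

\emph{$M$ has the correct topology.} If $W$ is open in $\delta\omega$, then $h^{-1}[W\cap M]=\pi^{-1}[W]\cap L$ is open in $L$, so $W\cap M$ is open in the original topology of $M$, because $h$, being a closed surjection, is a quotient map. Hence the inclusion of $M$ in $\delta\omega$ is continuous and injective, and since $M$ is compact and $\delta\omega$ is Hausdorff, it is an embedding. So $\delta\omega$ is a compactification of $\omega$ with remainder $M$.
\end{proof}

For example, let $L$ be a nonempty compact scattered space of weight at most $\mathfrak c$. In the models of Theorem~\ref{thm:B} and under $\mathrm{PFA}$, the spaces $K\times L$ and $K\oplus L$ are compact scattered spaces of weight $\mathfrak c$ that are not remainders. Both map continuously onto $K$: project $K\times L$ to $K$, and map $K\oplus L$ by the identity on $K$ and a constant map on $L$. The sum is obviously scattered. For the product, let $\emptyset\ne Y\subseteq K\times L$, let $x$ be isolated in the projection of $Y$ to $K$, as witnessed by the open set $U$, and let $y$ be isolated in $\{y':(x,y')\in Y\}$. Since $Y\cap(U\times L)\subseteq\{x\}\times L$, the point $(x,y)$ is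 isolated in $Y$.

\begin{thebibliography}{9}

\bibitem{Correa}
Correa, 2019.

\bibitem{vDP}
van Douwen and Przymusi\'nski, 1980.

\bibitem{Frankiewicz}
Frankiewicz, 1985.

\bibitem{Source}
\emph{Twisted Sums of $c_0$ and $C(K)$: Scattered Spaces},
\url{http://kafedra.schoolsite.org.ua/BOOK/CORREA.pdf}.

\end{thebibliography}

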